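\title{Nondiscrete topological groups in $\beta\mathbb{N}$}

\begin{abstract}
Addition of positive integers extends to the Stone--\v{C}ech compactification $\beta\mathbb{N}$ and makes it a compact right topological semigroup. Every countable topological group contained in $\beta\mathbb{N}$ is discrete. We prove in ZFC that $\beta\mathbb{N}$ nevertheless contains nondiscrete topological groups: for every cardinal $\kappa$ with $\omega_1\le\kappa\le\mathfrak{c}$ there is a free group of rank $\kappa$ in $\beta\mathbb{N}$ that is a nondiscrete topological group and a P-space in the subspace topology. We also show that every subgroup of $\beta\mathbb{N}$ that is a P-space is a topological group, and that $\omega_1$ is the least cardinality, character and weight of a nondiscrete topological group in $\beta\mathbb{N}$.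
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathbb{N}$ be the set of positive integers. The points of the Stone--\v{C}ech compactification $\beta\mathbb{N}$ are the ultrafilters on $\mathbb{N}$: the families $p$ of nonempty subsets of $\mathbb{N}$ that are closed under supersets and finite intersections and contain $A$ or $\mathbb{N}\setminus A$ for each $A\subseteq\mathbb{N}$. Each $n\in\mathbb{N}$ is identified with the principal ultrafilter $\{A:n\in A\}$, and $\mathbb{N}^*=\beta\mathbb{N}\setminus\mathbb{N}$. The sets
\[
\widehat{A}=\{p\in\beta\mathbb{N}:A\in p\}\qquad(A\subseteq\mathbb{N})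
\]
are clopen and form a base of a compact Hausdorff topology. Every family of subsets of $\mathbb{N}$ with the finite intersection property is contained in an ultrafilter.

For $x\in\mathbb{N}$ and $A\subseteq\mathbb{N}$ let $-x+A=\{y\in\mathbb{N}:x+y\in A\}$. Addition extends to $\beta\mathbb{N}$ by the rule
\[
A\in p+q\iff\{x\in\mathbb{N}:-x+A\in q\}\in p .
\]
In words, $A\in p+q$ when for $p$-most $x$ and then, depending on $x$, for $q$-most $y$, the sum $x+y$ lies in $A$. With this operation $\beta\mathbb{N}$ is a compact Hausdorff \emph{right topological semigroup}: the operation is associative and the map $p\mapsto p+q$ is continuous for each $q$. The map $q\mapsto n+q$ is continuous for each $n\in\mathbb{N}$. For $p\in\mathbb{N}^*$ the definition gives no continuity of $q\mapsto p+q$, for a visible reason: whether $A\in p+q$ depends on the answers of $q$ to the infinitely many questions ``$-x+A\in q$?'', while a basic neighborhood of $q$ controls only finitely many such answers.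

A \emph{topological group contained in $\beta\mathbb{N}$} is a subset $G\subseteq\beta\mathbb{N}$ that is a group under $+$ and a topological group in the subspace topology. A group that is discrete in the subspace topology is a topological group for a trivial reason. The following question, posed in \cite{TA2007}, asks whether continuity of the group operations can hold for any other reason.

\medskip
\noindent\textbf{Question.} Are there any nondiscrete topological groups contained in $\beta\mathbb{N}$?
\medskip

For $n\in\mathbb{Z}$ and $q\in\mathbb{N}^*$ put $n+q=\{A\subseteq\mathbb{N}:\{y\in\mathbb{N}:n+y\in A\}\in q\}$. This is a nonprincipal ultrafilter, it agrees with the sum above for $n\in\mathbb{N}$, and $0+q=q$. The following facts are known.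
\begin{enumerate}
\item[(i)] Every countable topological group contained in $\beta\mathbb{N}$ is discrete.
\item[(ii)] For any idempotent $q=q+q\in\mathbb{N}^*$, the set $\mathbb{Z}+q=\{n+q:n\in\mathbb{Z}\}$ is a group under $+$ isomorphic to $(\mathbb{Z},+)$. It is neither discrete nor a topological group in the subspace topology.
\item[(iii)] Every maximal group in the smallest ideal of $(\beta\mathbb{N},+)$ contains discrete copies of $(\mathbb{Z},+)$ and of the free group on two generators.
\end{enumerate}
The example in (ii) is the simplest nondiscrete group one can write down. Indeed, if $A\in q=q+q$, then $\{n\in\mathbb{N}:-n+A\in q\}$ belongs to $q$ and so is nonempty; thus every neighborhood of $q$ contains a point $n+q\ne q$. By (i) this group cannot be a topological group. So discrete groups are plentiful, the obvious nondiscrete group fails, and every countable candidate fails. One would guess that the answer is no. It is yes, and no axiom beyond ZFC is needed.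

A space is a \emph{P-space} if countable intersections of open sets are open. We write $\mathfrak{c}=2^{\omega}$.

\begin{theorem}\label{thm:main}
Let $\kappa$ be a cardinal with $\omega_1\le\kappa\le\mathfrak{c}$. There are an idempotent $e\in\mathbb{N}^*$ and elements $u_\gamma$ $(\gamma<\kappa)$ of a group in $\beta\mathbb{N}$ with identity $e$ such that the group $G$ they generate satisfies:
\begin{enumerate}
\item[(1)] $G$ is algebraically free with basis $\{u_\gamma:\gamma<\kappa\}$, so $|G|=\kappa$;
\item[(2)] in the subspace topology of $\beta\mathbb{N}$, $G$ is a nondiscrete topological group. A base of this topology is the set of all cosets of the normal subgroups $N_J=\ker(r_J)$, where $J\subseteq\kappa$ is countable and $r_J\colon G\to G_J=\langle u_\gamma:\gamma\in J\rangle$ is the homomorphism fixing $u_\gamma$ for $\gamma\in J$ and sending $u_\gamma$ to $e$ for $\gamma\notin J$. In particular $G$ is a P-space.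
\end{enumerate}
\end{theorem}

The P-space property is what makes the group operations continuous.

\begin{theorem}\label{thm:pspace}
Every subgroup of $\beta\mathbb{N}$ that is a P-space in the subspace topology is a topological group.
\end{theorem}

The \emph{character} of a space at a point is the least cardinality of a neighborhood base at that point, and the character of the space is the supremum over its points. The \emph{weight} is the least cardinality of a base; it is at least the character. The last theorem shows that the example with $\kappa=\omega_1$ is as small as possible.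

\begin{theorem}\label{thm:sharp}
In a nondiscrete topological group $G\subseteq\beta\mathbb{N}$, every countable subset is closed and discrete. Hence $|G|$, the character of $G$ and the weight of $G$ are all at least $\omega_1$, and $G$ has no infinite compact subset. For $\kappa=\omega_1$ the group of Theorem~\ref{thm:main} has cardinality, character and weight exactly $\omega_1$, so all three bounds are attained.
\end{theorem}

Thus an example can be neither metrizable nor locally compact (a compact neighborhood of the identity would be finite, and the identity would be isolated). Sequences are of no use in building one. We use instead uncountable families $(u_\gamma)$ that converge to $e$ in the sense that each neighborhood of $e$ misses only countably many members. Section~\ref{sec:pspace} proves Theorem~\ref{thm:pspace}. Section~\ref{sec:cocount} shows that such a family forces every relatively open subset of $G$ to be a union of cosets of the groups $N_J$. Sections~\ref{sec:digits}--\ref{sec:family} construct a group in $\beta\mathbb{N}$ that maps onto a free group, and a convergent family next to it; Section~\ref{sec:end} combines them. Section~\ref{sec:sharp}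 proves Theorem~\ref{thm:sharp}, and it is the only place where one of the facts (i)--(iii), namely (i), is used in a proof.

\section{Countably many tests, and groups that are P-spaces}\label{sec:pspace}

For $A\subseteq\mathbb{N}$ and $p\in\beta\mathbb{N}$ put
\[
A/p=\{m\in\mathbb{N}:-m+A\in p\}.
\]
The definition of the sum then reads
\begin{equation}\label{eq:quot}
A\in q+p\iff A/p\in q .
\end{equation}
Inside a group contained in $\beta\mathbb{N}$ we write $\bar{x}$ for the inverse of $x$. We say that $p$ and $p'$ \emph{agree on} a set $B\subseteq\mathbb{N}$ if $B\in p\iff B\in p'$. The points that agree with $p$ on $B$ form a clopen neighborhood of $p$, namely $\widehat{B}$ or its complement.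

The obstruction to continuity in the right summand was that infinitely many tests are involved. But only countably many are.

\begin{lemma}\label{lem:test}
Let $A\subseteq\mathbb{N}$ and suppose that $p,p'\in\beta\mathbb{N}$ agree on $-m+A$ for every $m\in\mathbb{N}$. Then $A/p=A/p'$, and $x+p$ and $x+p'$ agree on $A$ for every $x\in\beta\mathbb{N}$.
\end{lemma}

\begin{proof}
The first claim is the definition of $A/p$, and the second follows from it by \eqref{eq:quot}.
\end{proof}

The hypothesis does not mention $x$. This uniformity lets us apply the lemma with a left summand that depends on $p'$, such as the inverse of $p'$.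

\begin{proof}[Proof of Theorem~\ref{thm:pspace}]
Let $G$ be a subgroup of $\beta\mathbb{N}$ with identity $e$ that is a P-space. For $A\subseteq\mathbb{N}$ and $p\in G$ let $O(A,p)$ be the set of $z\in G$ that agree with $p$ on $-m+A$ for all $m\in\mathbb{N}$. It is a countable intersection of relatively clopen neighborhoods of $p$, hence an open neighborhood of $p$ in $G$. This is the only use of the hypothesis.

\emph{Addition is continuous at $(x,y)$.} Let $B\in x+y$ and $D=B/y$, so that $D\in x$ by \eqref{eq:quot}. If $x'\in G\cap\widehat{D}$ and $z\in O(B,y)$, then $B/z=B/y=D\in x'$ by Lemma~\ref{lem:test}, so $B\in x'+z$. Thus addition maps the neighborhood $(G\cap\widehat{D})\times O(B,y)$ of $(x,y)$ into $\widehat{B}$.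

\emph{Inversion is continuous at $x$.} Let $B\in\bar{x}$ and $C=B/\bar{x}$. Since $B\in\bar{x}=e+\bar{x}$, we have $C\in e$ by \eqref{eq:quot}. Let $z\in O(C,x)$. By Lemma~\ref{lem:test} with left summand $\bar{z}$, the points $\bar{z}+z=e$ and $\bar{z}+x$ agree on $C$, so $B/\bar{x}=C\in\bar{z}+x$. By \eqref{eq:quot} again, $B\in(\bar{z}+x)+\bar{x}=\bar{z}$. Thus inversion maps $O(C,x)$ into $\widehat{B}$.
\end{proof}

A countable Hausdorff P-space is discrete, since $\{x\}$ is the intersection of the open sets $G\setminus\{y\}$, $y\ne x$. So the group $\mathbb{Z}+q$ of fact~(ii) is not a P-space; it shows that the hypothesis of Theorem~\ref{thm:pspace} cannot be dropped. The task is now to find a subgroup that is a P-space and is not discrete, and such a group must be uncountable.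

\section{Co-countable convergence}\label{sec:cocount}

In the group of Theorem~\ref{thm:main}, the generator $u_\gamma$ lies in $N_J$ whenever $\gamma\notin J$, so every neighborhood of $e$ contains all but countably many generators. We take this property as the starting point. Let $\kappa$ be an uncountable cardinal.

\begin{definition}\label{def:cocount}
A family $(p_\gamma)_{\gamma<\kappa}$ in $\beta\mathbb{N}$ \emph{converges co-countably} to $p\in\beta\mathbb{N}$ if for every $A\subseteq\mathbb{N}$ there is a countable set $J(A)\subseteq\kappa$ such that $p_\gamma$ and $p$ agree on $A$ for all $\gamma\in\kappa\setminus J(A)$.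
\end{definition}

This kind of convergence survives translation on both sides, because the exceptional sets of countably many tests can be united.

\begin{lemma}\label{lem:translate}
If $(p_\gamma)$ converges co-countably to $p$ and $q,r\in\beta\mathbb{N}$, then $(p_\gamma+r)$ converges co-countably to $p+r$, and $(q+p_\gamma)$ converges co-countably to $q+p$.
\end{lemma}

\begin{proof}
Let $A\subseteq\mathbb{N}$. If $\gamma\notin J(A/r)$, then $A\in p_\gamma+r\iff A/r\in p_\gamma\iff A/r\in p\iff A\in p+r$ by \eqref{eq:quot}. If $\gamma$ is outside the countable set $\bigcup_m J(-m+A)$, then $q+p_\gamma$ and $q+p$ agree on $A$ by Lemma~\ref{lem:test}.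
\end{proof}

For the rest of this section let $G\subseteq\beta\mathbb{N}$ be a group with identity $e$ that is free with basis $\{u_\gamma:\gamma<\kappa\}$, and assume that $(u_\gamma)$ converges co-countably to $e$, with exceptional sets $J(A)$. Let $G_J$, $r_J$ and $N_J$ be as in Theorem~\ref{thm:main}; freeness serves here only to define $r_J$. We want to show that a given set $A$ notices only countably many generators, not just one at a time but inside arbitrary words. Lemma~\ref{lem:translate} does not give this, because its exceptional sets depend on the neighboring letters, of which there are uncountably many. Words of length two show the way out.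

\begin{example}\label{ex:two}
Fix $A\subseteq\mathbb{N}$ and consider $u_\alpha+u_\beta$. Start with the right letter and put $J'=\bigcup_m J(-m+A)$. If $\beta\notin J'$, Lemma~\ref{lem:test} allows us to replace $u_\beta$ by $e$, whatever $\alpha$ is:
\[
A\in u_\alpha+u_\beta\iff A\in u_\alpha+e=u_\alpha ,
\]
and if also $\alpha\notin J(A)$, this holds if and only if $A\in e$. If $\beta\in J'$, the letter $u_\beta$ has to stay. Then $A\in u_\alpha+u_\beta$ means $A/u_\beta\in u_\alpha$, a question about the new set $A/u_\beta$. For $\alpha\notin J(A/u_\beta)$,
\[
A\in u_\alpha+u_\beta\iff A/u_\beta\in u_\alpha\iff A/u_\beta\in e\iff A\in e+u_\beta=u_\beta .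
\]
The exceptional set $J(A/u_\beta)$ depends on $\beta$, but only the countably many $\beta\in J'$ occur. Adding these sets to $J'$ creates new letters that are kept, hence new sets $A/u_\beta$, and so on. The process closes up after $\omega$ steps, and everything stays countable.
\end{example}

\begin{proposition}\label{prop:key}
For every $A\subseteq\mathbb{N}$ there is a countable $J\subseteq\kappa$ such that $g$ and $r_J(g)$ agree on $A$ for all $g\in G$.
\end{proposition}

\begin{proof}
Put $\mathcal{B}_0=\{A\}$ and $J_0=\emptyset$, and define recursively
\begin{align*}
\mathcal{B}_{n+1}&=\mathcal{B}_n\cup\{-m+B:m\in\mathbb{N},\ B\in\mathcal{B}_n\}\cup\{B/g:g\in G_{J_n},\ B\in\mathcal{B}_n\},\\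
J_{n+1}&=J_n\cup\bigcup_{B\in\mathcal{B}_n}J(B).
\end{align*}
If $\mathcal{B}_n$ and $J_n$ are countable, then so is $G_{J_n}$, and hence so are $\mathcal{B}_{n+1}$ and $J_{n+1}$. Let $\mathcal{B}=\bigcup_n\mathcal{B}_n$ and $J=\bigcup_n J_n$; both are countable. A word involves finitely many letters and the $J_n$ increase, so $G_J=\bigcup_n G_{J_n}$. Therefore:
\begin{enumerate}
\item[(a)] if $B\in\mathcal{B}$ and $m\in\mathbb{N}$, then $-m+B\in\mathcal{B}$;
\item[(b)] if $B\in\mathcal{B}$ and $g\in G_J$, then $B/g\in\mathcal{B}$ (take $n$ with $B\in\mathcal{B}_n$ and $g\in G_{J_n}$);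
\item[(c)] if $B\in\mathcal{B}$ and $\gamma\notin J$, then $u_\gamma$ and $e$ agree on $B$.
\end{enumerate}

Call the elements $u_\gamma$ and $\bar{u}_\gamma$ $(\gamma<\kappa)$ \emph{letters}. We claim that every letter $y$ agrees with $r_J(y)$ on every $B\in\mathcal{B}$. If the index $\gamma$ of $y$ is in $J$, then $r_J(y)=y$. If $\gamma\notin J$, then $r_J(y)=e$, and for $y=u_\gamma$ the claim is (c). For $y=\bar{u}_\gamma$, note that $u_\gamma$ and $e$ agree on all sets $-m+B$ by (a) and (c); Lemma~\ref{lem:test} with left summand $\bar{u}_\gamma$ shows that $\bar{u}_\gamma+u_\gamma=e$ and $\bar{u}_\gamma+e=\bar{u}_\gamma$ agree on $B$. This proves the claim. Applying it to the sets $-m+B$ and using (b), we get for every letter $y$ and every $B\in\mathcal{B}$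
\begin{equation}\label{eq:letter}
B/y=B/r_J(y)\in\mathcal{B}.
\end{equation}

We show by induction on $k$ that, for all letters $y_1,\dots,y_k$, the points $g=y_1+\dots+y_k$ and $r_J(g)$ agree on every $B\in\mathcal{B}$. The case $k=1$ is the claim. For $k>1$ let $g'=y_1+\dots+y_{k-1}$ and $B'=B/y_k=B/r_J(y_k)$, which is in $\mathcal{B}$ by \eqref{eq:letter}. By \eqref{eq:quot}, the induction hypothesis for $B'$, and \eqref{eq:quot} again,
\[
B\in g'+y_k\iff B'\in g'\iff B'\in r_J(g')\iff B\in r_J(g')+r_J(y_k)=r_J(g).
\]
Every element of $G$ is a sum of letters ($e=u_0+\bar{u}_0$), and $A\in\mathcal{B}$.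
\end{proof}

Since $r_J$ is constant on cosets of $N_J$, the proposition says that $G\cap\widehat{A}$ is a union of cosets of $N_J$. So the subspace topology of $G$ is coarser than the group topology given by these cosets. This is not enough: the subspace topology of $\mathbb{Z}+q$ is also coarser than a group topology, the discrete one. We need each coset of each $N_J$ to be cut out of $G$ by a subset of $\mathbb{N}$. The next section builds such subsets in advance, and they will also give freeness.

\section{Reading a free group off binary digits}\label{sec:digits}

From now on $\omega_1\le\kappa\le\mathfrak{c}$. Let $F$ be the free group, written multiplicatively, on $\{x_\gamma:\gamma<\kappa\}$, and let $\mathcal{J}$ be the set of countable subsets of $\kappa$; then $|\mathcal{J}|\le\mathfrak{c}^{\omega}=\mathfrak{c}$. For $J\in\mathcal{J}$ let $F_J$ be the countable subgroup generated by $\{x_\gamma:\gamma\in J\}$, and let $\pi_J\colon F\to F_J$ be the homomorphism with $\pi_J(x_\gamma)=x_\gamma$ for $\gamma\in J$ and $\pi_J(x_\gamma)=1$ for $\gamma\notin J$.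

The group $F$ is uncountable, so $\mathbb{N}$ cannot be mapped onto it. But $\mathbb{N}$ can be mapped onto each $F_J$, and an element $a\in F$ is determined by the values $\pi_J(a)$. We shall define colorings $h_J\colon\mathbb{N}\to F_J$ and say that an ultrafilter represents $a$ if, for every $J$, it concentrates on the color $\pi_J(a)$. For such an ultrafilter to exist, finitely many colors must be prescribable at once. This calls for $\mathfrak{c}$ independent functions on the countable set $\omega=\{0,1,2,\dots\}$.

\begin{lemma}\label{lem:indep}
There are functions $f_J\colon\omega\to F_J$ $(J\in\mathcal{J})$ such that for distinct $J_1,\dots,J_l\in\mathcal{J}$ and any $a_j\in F_{J_j}$ the set $\{i\in\omega:f_{J_j}(i)=a_j\text{ for all }j\le l\}$ is infinite.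
\end{lemma}

\begin{proof}
Let $I$ be the set of pairs $(m,\varphi)$ with $m=\{0,\dots,m-1\}\in\omega$ and $\varphi\colon\mathcal{P}(m)\to\omega$. It is countably infinite. For $Y\subseteq\omega$ define $\psi_Y\colon I\to\omega$ by $\psi_Y(m,\varphi)=\varphi(Y\cap m)$. Let $Y_1,\dots,Y_l\subseteq\omega$ be distinct and $b_1,\dots,b_l\in\omega$. For every large $m$ the sets $Y_j\cap m$ are distinct, so some $\varphi$ has $\varphi(Y_j\cap m)=b_j$ for all $j$. Hence infinitely many pairs in $I$ satisfy $\psi_{Y_j}(m,\varphi)=b_j$ for all $j$. Since $|\mathcal{J}|\le\mathfrak{c}$, there is an injection $J\mapsto Y_J$ of $\mathcal{J}$ into $\mathcal{P}(\omega)$. Identify $I$ with $\omega$, choose surjections $\sigma_J\colon\omega\to F_J$, and put $f_J=\sigma_J\circ\psi_{Y_J}$. Given the $a_j$, choose $b_j$ with $\sigma_{J_j}(b_j)=a_j$.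
\end{proof}

For $n=2^{i_1}+\dots+2^{i_r}$ with $i_1<\dots<i_r$ put
\[
h_J(n)=f_J(i_1)\cdots f_J(i_r)\in F_J,\qquad C_J(c)=\{n\in\mathbb{N}:h_J(n)=c\}\quad(c\in F_J).
\]
For example, $h_J(13)=f_J(0)f_J(2)f_J(3)=h_J(5)h_J(8)$. The map $h_J$ cannot be expected to be multiplicative in general: $h_J(1+1)=f_J(1)$ is unrelated to $f_J(0)^2$ because of the carry, and $h_J(8+5)$ has its factors in the order of $h_J(5)h_J(8)$, not of $h_J(8)h_J(5)$. Both defects vanish when all digits of the left summand come before those of the right one:
\begin{equation}\label{eq:mult}
h_J(m+n)=h_J(m)h_J(n)\qquad\text{if }m<2^k\text{ and }2^k\mid n .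
\end{equation}
In a sum $p+q$ the integer $n$ is chosen after $m$, so \eqref{eq:mult} applies as soon as $q$ contains every set $2^k\mathbb{N}$. Let $H$ be the set of $p\in\beta\mathbb{N}$ with $2^k\mathbb{N}\in p$ for all $k$. No integer is divisible by all powers of $2$, so $H\subseteq\mathbb{N}^*$. For $a\in F$ put
\[
T_a=\{p\in H: C_J(\pi_J(a))\in p\text{ for all }J\in\mathcal{J}\}.
\]

\begin{lemma}\label{lem:Ta}
The sets $T_a$ $(a\in F)$ are compact, nonempty and pairwise disjoint, and $T_a+T_b\subseteq T_{ab}$.
\end{lemma}

\begin{proof}
The set $T_a$ is an intersection of clopen sets, hence compact. To see that it is nonempty, we check that the sets $2^k\mathbb{N}$ and $C_J(\pi_J(a))$ have the finite intersection property. Given $k$ and distinct $J_1,\dots,J_l$, Lemma~\ref{lem:indep} gives $i\ge k$ with $f_{J_j}(i)=\pi_{J_j}(a)$ for all $j$. Then $n=2^i$ lies in $2^k\mathbb{N}$ and $h_{J_j}(n)=f_{J_j}(i)=\pi_{J_j}(a)$.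

Let $a\ne b$ and let $J$ be a finite set containing the indices of all letters of $a$ and $b$. Then $\pi_J(a)=a\ne b=\pi_J(b)$, so $C_J(a)\cap C_J(b)=\emptyset$ and no ultrafilter contains both sets.

Let $p\in T_a$ and $q\in T_b$. If $m\in2^k\mathbb{N}$, then $-m+2^k\mathbb{N}\supseteq2^k\mathbb{N}\in q$. So $(2^k\mathbb{N})/q\supseteq2^k\mathbb{N}\in p$, and $2^k\mathbb{N}\in p+q$ by \eqref{eq:quot}. Fix $J$ and let $C=C_J(\pi_J(ab))$. For $m\in C_J(\pi_J(a))$ choose $k$ with $2^k>m$. By \eqref{eq:mult}, every $n\in2^k\mathbb{N}\cap C_J(\pi_J(b))$ has $h_J(m+n)=\pi_J(a)\pi_J(b)=\pi_J(ab)$, so $-m+C\supseteq2^k\mathbb{N}\cap C_J(\pi_J(b))\in q$. Thus $C/q\supseteq C_J(\pi_J(a))\in p$, and $C\in p+q$.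
\end{proof}

\section{A group in $\beta\mathbb{N}$ that maps onto $F$}\label{sec:group}

The union of the $T_a$ is a semigroup that maps onto $F$, but its elements need not be invertible. We cut it down to a group by means of a suitable idempotent of $S=T_1$, which is a compact right topological semigroup by Lemma~\ref{lem:Ta}. For an arbitrary idempotent $e$ the set $e+S+e$ is a monoid; inverses come from choosing $e$ in a minimal left ideal.

We use Ellis' theorem: every nonempty compact Hausdorff right topological semigroup contains an idempotent. A \emph{left ideal} of $S$ is a nonempty $L\subseteq S$ with $S+L\subseteq L$. We also use that a monoid in which every element has a left inverse is a group: if $y+x=e$ and $z+y=e$, then $x=z+y+x=z$, so $x+y=e$. The same holds for right inverses.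

\begin{lemma}\label{lem:E}
There is an idempotent $e\in S$ such that $e+S+e$ and $E=\bigcup_{a\in F}(e+T_a+e)$ are groups with identity $e$. Moreover $e+T_a+e\subseteq T_a$, and the map $h\colon E\to F$ with $h(x)=a$ for $x\in E\cap T_a$ is a homomorphism.
\end{lemma}

\begin{proof}
By compactness, the intersection of a chain of closed left ideals of $S$ is nonempty, and it is again a closed left ideal. So Zorn's lemma gives a minimal closed left ideal $L$. For $x\in L$ the set $S+x$ is a left ideal contained in $L$, and it is closed as the image of $S$ under the continuous map $p\mapsto p+x$; hence $S+x=L$. As $L+L\subseteq L$, Ellis' theorem gives an idempotent $e\in L$.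

The set $e+S+e$ is a monoid with identity $e=e+e+e$, and it is contained in $S+e=L$. Let $x\in e+S+e$. Then $S+x=L\ni e$, so $y+x=e$ for some $y\in S$. Since $e+x=x$, we get $(e+y+e)+x=e+y+x=e+e=e$. So every element of $e+S+e$ has a left inverse in it, and $e+S+e$ is a group.

By Lemma~\ref{lem:Ta}, $e+T_a+e\subseteq T_1+T_a+T_1\subseteq T_a$. For $p\in T_a$ and $q\in T_b$,
\[
(e+p+e)+(e+q+e)=e+(p+e+q)+e\in e+T_{ab}+e ,
\]
so $E$ is a monoid with identity $e$, and $h$, which is well defined because the $T_a$ are disjoint, is a homomorphism. Given $x=e+p+e$ with $p\in T_a$, take $q\in T_{a^{-1}}$. By the displayed formula $x+(e+q+e)$ lies in the group $e+S+e\subseteq E$; if $z$ is its inverse there, then $(e+q+e)+z\in E$ is a right inverse of $x$. Hence $E$ is a group.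
\end{proof}

\section{A co-countably convergent family}\label{sec:family}

We now choose points $s_\gamma\in T_{x_\gamma}$ that converge co-countably to a point $t\in T_1$. For the sets $C_J(c)$ every choice works: if $\gamma\notin J$, then $\pi_J(x_\gamma)=1$, so $s_\gamma$ and $t$ both contain $C_J(1)$ and agree on each $C_J(c)$. The difficulty is that Definition~\ref{def:cocount} concerns all subsets of $\mathbb{N}$, most of which have nothing to do with the colorings. The remedy is to attach to every set, compatibly with the Boolean operations, a subset of a product space that depends on only countably many coordinates, and to let this subset decide membership.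

Let $X=\prod_{J\in\mathcal{J}}F_J$ with the product of the discrete topologies. It is a Hausdorff topological group with identity $\mathbf{1}$. The \emph{basic} sets, obtained by prescribing finitely many coordinates, are clopen and form a base. No point is isolated, because a basic set leaves free some coordinate $J$ with $F_J\ne\{1\}$. Let $d_i=(f_J(i))_{J\in\mathcal{J}}\in X$ for $i\in\omega$. Lemma~\ref{lem:indep} says that every basic set contains some $d_i$, so $\{d_i:i\in\omega\}$ is dense. Consequently every family of pairwise disjoint nonempty open subsets of $X$ is countable, as its members contain different points $d_i$.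

A set $W\subseteq X$ is \emph{regular open} if $W=\operatorname{int}\operatorname{cl}W$. The regular open sets, ordered by inclusion, form a complete Boolean algebra $RO(X)$, with meet $W\cap W'$, complement $X\setminus\operatorname{cl}W$, and supremum $\operatorname{int}\operatorname{cl}\bigcup_i W_i$ of a family $(W_i)$. On clopen sets these are the usual set operations, so the clopen sets form a subalgebra. Every homeomorphism of $X$ induces an automorphism of $RO(X)$. An \emph{ultrafilter} of a Boolean algebra is a proper filter that contains each element or its complement; every family whose finite meets are nonzero lies in one, and the preimage of an ultrafilter under a homomorphism is an ultrafilter. We use Sikorski's extension theorem: a homomorphism from a subalgebra of a Boolean algebra $\mathcal{A}$ into a complete Boolean algebra extends to a homomorphism on $\mathcal{A}$. The algebra $\mathcal{P}(X)$ is also complete and contains the clopen sets, but a singleton depends on all coordinates $J$ with $F_J\neq\{1\}$. Regular open sets behave better.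

\begin{lemma}\label{lem:support}
For each $W\in RO(X)$ there is a countable $\mathcal{J}_0\subseteq\mathcal{J}$ such that $zW=W$ for every $z\in X$ with $z_J=1$ for all $J\in\mathcal{J}_0$.
\end{lemma}

\begin{proof}
Take a maximal family of pairwise disjoint basic sets contained in $W$, and let $V$ be its union. The family is countable, so the set $\mathcal{J}_0$ of coordinates prescribed by its members is countable. We have $W\subseteq\operatorname{cl}V$: otherwise the open set $W\setminus\operatorname{cl}V$ would contain a basic set, contrary to maximality. So $\operatorname{cl}V=\operatorname{cl}W$ and $\operatorname{int}\operatorname{cl}V=W$. If $z_J=1$ for all $J\in\mathcal{J}_0$, then left multiplication by $z$ is a homeomorphism of $X$ that does not change the coordinates in $\mathcal{J}_0$. It maps each member of the family onto itself, hence $V$ onto $V$, hence $\operatorname{int}\operatorname{cl}V$ onto itself.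
\end{proof}

The next lemma attaches to each $y\in X$ an ultrafilter along which the points $d_i$ converge to $y$, in such a way that each subset of $\omega$ sees only countably many coordinates of $y$.

\begin{lemma}\label{lem:vy}
There are nonprincipal ultrafilters $v_y$ on $\omega$ $(y\in X)$ such that
\begin{enumerate}
\item[(a)] $\{i\in\omega:f_J(i)=y_J\}\in v_y$ for all $y\in X$ and $J\in\mathcal{J}$;
\item[(b)] for every $D\subseteq\omega$ there is a countable $\mathcal{J}_0\subseteq\mathcal{J}$ such that $D\in v_y\iff D\in v_{y'}$ whenever $y_J=y'_J$ for all $J\in\mathcal{J}_0$.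
\end{enumerate}
\end{lemma}

\begin{proof}
For clopen $U\subseteq X$ let $D_U=\{i\in\omega:d_i\in U\}$. The map $U\mapsto D_U$ is a homomorphism from the algebra of clopen sets into $\mathcal{P}(\omega)$. It is injective, because $D_U=\emptyset$ forces $U=\emptyset$ by density. Its inverse $D_U\mapsto U$ is a homomorphism from a subalgebra of $\mathcal{P}(\omega)$ into $RO(X)$, and Sikorski's theorem extends it to a homomorphism $\Phi\colon\mathcal{P}(\omega)\to RO(X)$. For $i\in\omega$ and every clopen $U\ni d_i$ we have $\{i\}\subseteq D_U$, so $\Phi(\{i\})\subseteq U$. The clopen sets containing $d_i$ intersect in $\{d_i\}$, and $d_i$ is not isolated, so the open set $\Phi(\{i\})$ is empty.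

Fix an ultrafilter $\mathcal{U}$ of $RO(X)$ that contains all clopen neighborhoods of $\mathbf{1}$. We move it to each point $y$ by the group structure of $X$ and pull it back along $\Phi$:
\[
v_y=\{D\subseteq\omega:y^{-1}\Phi(D)\in\mathcal{U}\}.
\]
Since $W\mapsto y^{-1}W$ is an automorphism of $RO(X)$, the set $v_y$ is the preimage of $\mathcal{U}$ under a homomorphism, hence an ultrafilter on $\omega$. It is nonprincipal because $\Phi(\{i\})=\emptyset\notin\mathcal{U}$.

For (a), let $U=\{z\in X:z_J=y_J\}$. Then $D_U=\{i:f_J(i)=y_J\}$, and $y^{-1}\Phi(D_U)=y^{-1}U$ is a clopen neighborhood of $\mathbf{1}$, so $D_U\in v_y$. For (b), let $\mathcal{J}_0$ be given by Lemma~\ref{lem:support} for $W=\Phi(D)$. If $y$ and $y'$ coincide on $\mathcal{J}_0$, then $z=y'y^{-1}$ has $z_J=1$ for $J\in\mathcal{J}_0$, so $y'y^{-1}W=W$, that is, $y^{-1}W=(y')^{-1}W$.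
\end{proof}

\begin{proposition}\label{prop:family}
There are $t\in T_1$ and $s_\gamma\in T_{x_\gamma}$ $(\gamma<\kappa)$ such that $(s_\gamma)$ converges co-countably to $t$.
\end{proposition}

\begin{proof}
For $A\subseteq\mathbb{N}$ let $A^{\circ}=\{i\in\omega:2^i\in A\}$, and for an ultrafilter $v$ on $\omega$ let $2^v=\{A\subseteq\mathbb{N}:A^{\circ}\in v\}$ be its image under $i\mapsto2^i$. If $v$ is nonprincipal, then $2^v\in H$, because $(2^k\mathbb{N})^{\circ}=\{i:i\ge k\}$ is cofinite. Since $h_J(2^i)=f_J(i)$, we have $C_J(c)^{\circ}=\{i:f_J(i)=c\}$. So if $a\in F$ and $y=(\pi_J(a))_{J\in\mathcal{J}}$, then $2^{v_y}\in T_a$ by Lemma~\ref{lem:vy}(a). Let $y^\gamma=(\pi_J(x_\gamma))_{J\in\mathcal{J}}$, let $s_\gamma=2^{v}$ with $v=v_{y^\gamma}$, and let $t=2^{v}$ with $v=v_{\mathbf{1}}$. Then $s_\gamma\in T_{x_\gamma}$ and $t\in T_1$.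

Given $A\subseteq\mathbb{N}$, take $\mathcal{J}_0$ from Lemma~\ref{lem:vy}(b) for $D=A^{\circ}$, and let $J(A)=\bigcup\mathcal{J}_0$, a countable union of countable subsets of $\kappa$. If $\gamma\notin J(A)$, then $y^\gamma_J=\pi_J(x_\gamma)=1$ for all $J\in\mathcal{J}_0$, so $v_{y^\gamma}$ and $v_{\mathbf{1}}$ agree on $A^{\circ}$, and $s_\gamma$ and $t$ agree on $A$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

The points $s_\gamma$ need not lie in the group $E$, and their limit $t$ need not be $e$. Both defects are repaired by translation, which is harmless by Lemma~\ref{lem:translate}.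

\emph{The generators.} Let $e$, $E$, $h$ be as in Lemma~\ref{lem:E}; then $e\in T_1\subseteq\mathbb{N}^*$. The element $e+t+e$ lies in the group $e+S+e$; let $w$ be its inverse there. Since $w=w+e$, we have $w+t+e=w+(e+t+e)=e$. Put
\[
u_\gamma=w+s_\gamma+e=e+(w+s_\gamma)+e ,
\]
where the second equality uses $w=e+w$. As $w+s_\gamma\in T_1+T_{x_\gamma}\subseteq T_{x_\gamma}$, we get $u_\gamma\in E$ and $h(u_\gamma)=x_\gamma$. By Proposition~\ref{prop:family} and both parts of Lemma~\ref{lem:translate}, the family $(u_\gamma)$ converges co-countably to $w+t+e=e$.

\emph{Freeness.} Let $G$ be the subgroup of $E$ generated by the $u_\gamma$, and let $\theta\colon F\to G$ be the homomorphism with $\theta(x_\gamma)=u_\gamma$. It is onto, and $h\circ\theta$ fixes each $x_\gamma$, so $h\circ\theta$ is the identity of $F$ and $\theta$ is injective. Thus $\theta$ is an isomorphism with inverse $h|_G$, the $u_\gamma$ form a free basis of $G$, and $|G|=|F|=\kappa$. This proves (1). The maps $r_J$ are therefore defined, and $h\circ r_J=\pi_J\circ h$ on $G$, since both send $u_\gamma$ to $x_\gamma$ if $\gamma\in J$ and to $1$ otherwise.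

\emph{Cosets are open.} Fix $J\in\mathcal{J}$. For $g\in G$ we have $g\in T_{h(g)}$, so $g$ contains $C_J(c)$ for $c=\pi_J(h(g))=h(r_J(g))$, and for no other $c$, because the sets $C_J(c)$ are pairwise disjoint. Since $h|_G$ is injective, for $g,g'\in G$ and $c=h(r_J(g))$ we get
\[
C_J(c)\in g'\iff h(r_J(g'))=h(r_J(g))\iff r_J(g')=r_J(g)\iff g'\in N_J+g .
\]
Hence $N_J+g=G\cap\widehat{C_J(c)}$ is open in $G$. This is why the colorings are indexed by all countable sets $J$; for freeness the finite ones would do.

\emph{Cosets form a base.} Let $g\in G\cap\widehat{A}$ and take $J$ from Proposition~\ref{prop:key}. For $g'\in N_J+g$ we have $r_J(g')=r_J(g)$, so $A\in g'\iff A\in r_J(g)\iff A\in g$. Thus $N_J+g\subseteq G\cap\widehat{A}$. The sets $G\cap\widehat{A}$ form a base of $G$, so the cosets $N_J+g$, $J\in\mathcal{J}$, form a neighborhood base at $g$, and all cosets together form a base.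

\emph{$G$ is a P-space and a topological group.} If $J\subseteq J'$, then $r_J\circ r_{J'}=r_J$ (both fix $u_\gamma$ for $\gamma\in J$ and send the other generators to $e$), so $N_{J'}\subseteq N_J$. Let $g\in\bigcap_n O_n$ with each $O_n$ open in $G$, choose $J_n$ with $N_{J_n}+g\subseteq O_n$, and let $J=\bigcup_n J_n\in\mathcal{J}$. Then $N_J+g\subseteq\bigcap_n O_n$. So $G$ is a P-space, and it is a topological group by Theorem~\ref{thm:pspace}. One can also see this directly: since $N_J$ is normal, $(N_J+g)+(N_J+g')=N_J+g+g'$, and inversion maps $N_J+g$ onto $N_J+\bar{g}$.

\emph{$G$ is not discrete.} For $J\in\mathcal{J}$ there is $\gamma\in\kappa\setminus J$, because $\kappa\ge\omega_1$. Then $e\ne u_\gamma\in N_J$. So no basic neighborhood of $e$ equals $\{e\}$. This proves (2) and the theorem. \qed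

\begin{remark}\label{rem:kappa}
Both bounds on $\kappa$ are needed for (1) and (2) to hold together. If $\kappa$ is countable, then $J=\kappa$ is allowed, $N_\kappa=\{e\}$, and the topology described in (2) is discrete. The bound $\kappa\le\mathfrak{c}$ was used in Lemma~\ref{lem:indep}. If (1) and (2) hold, each $A\in e$ has a countable $J_A$ with $N_{J_A}\subseteq\widehat{A}$. An index $\gamma$ outside $\bigcup_{A\in e}J_A$ would have $u_\gamma\in\bigcap_{A\in e}\widehat{A}=\{e\}$, contrary to (1). So $\kappa=\bigcup_{A\in e}J_A$ has cardinality at most $\mathfrak{c}$.
\end{remark}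

\section{Lower bounds: proof of Theorem~\ref{thm:sharp}}\label{sec:sharp}

We first recall why a discrete subgroup $K$ of a Hausdorff topological group $G$ is closed; the notation is multiplicative for this paragraph. Choose an open neighborhood $V$ of the identity $1$ with $V^{-1}V\cap K=\{1\}$. Let $g\in\operatorname{cl}K$. If $k,k'\in gV\cap K$, then $k^{-1}k'\in V^{-1}V\cap K$, so $k=k'$. Thus the open neighborhood $gV$ of $g$ meets $K$ in a single point $k$, and $g\in\operatorname{cl}(gV\cap K)=\{k\}$.

Let $G\subseteq\beta\mathbb{N}$ be a nondiscrete topological group with identity $e$, and let $C\subseteq G$ be countable. The subgroup $K$ generated by $C$ is a countable topological group contained in $\beta\mathbb{N}$, so it is discrete by fact~(i), and it is closed in $G$. Every subset of $K$ is discrete and closed in $K$, hence closed in $G$. In particular $C$ is closed and discrete.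

If $G$ were countable, it would be discrete by the case $C=G$; so $|G|\ge\omega_1$. Translations are homeomorphisms of $G$, so $e$ is not isolated. If $e$ had a countable neighborhood base $U_1,U_2,\dots$, we could pick $g_n\in U_n\setminus\{e\}$, and $\{g_n:n\in\mathbb{N}\}$ would be a countable set that has $e$ in its closure but does not contain it. So the character of $G$, and hence its weight, is at least $\omega_1$. An infinite compact set contains a countably infinite subset $C$; being closed in $G$, the set $C$ is compact, and an infinite discrete space is not compact. So $G$ has no infinite compact subset.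

Finally let $G$ be the group of Theorem~\ref{thm:main} for $\kappa=\omega_1$. Then $|G|=\omega_1$. Every countable $J\subseteq\omega_1$ is bounded, so it is contained in some ordinal $\alpha=\{\gamma:\gamma<\alpha\}$ with $\alpha<\omega_1$, and then $N_\alpha\subseteq N_J$. Hence the cosets of the groups $N_\alpha$, $\alpha<\omega_1$, already form a base. Each $N_\alpha$ has countable index, since $G/N_\alpha\cong G_\alpha$ is countable, so this base has at most $\omega_1$ members. The weight, and hence the character, is at most $\omega_1$, and both equal $\omega_1$ by the lower bounds. \qed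

\begin{thebibliography}{9}

\bibitem{TA2007}
Topology and its Applications \textbf{154} (2007), 2099--2103.
\texttt{http://nhindman.us/research/discretegroup.pdf}

\end{thebibliography}
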